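\title{Abelian groups definable in semi-bounded o-minimal structures}

\begin{abstract}
Let $\mathcal M$ be a sufficiently saturated semi-bounded o-minimal expansion of an ordered abelian group $\langle M,<,+\rangle$. We prove that every definable abelian group $G$ is definably isomorphic to a quotient $U/L$, where $U$ is an open $\bigvee$-definable subgroup of a definable extension $G_0$ of a group definable in an o-minimal expansion of a real closed field by a semi-linear group, and $L$ is a finitely generated lattice in $U$. This proves a conjecture on groups in semi-bounded structures. The proof writes $G$ as the sum of a short set and the images of finitely many local homomorphisms defined on long intervals, and then separates the two parts. A sharper version identifies the rank of the lattice and the dimension of the linear part as invariants of $G$.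
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal M=\langle M,<,+,\ldots\rangle$ be an o-minimal expansion of an ordered abelian group: every subset of $M$ definable with parameters is a finite union of points and intervals. The structure $\mathcal M$ is \emph{semi-bounded} if there is no definable bijection between a bounded and an unbounded interval; equivalently, $\mathcal M$ is an expansion of the ordered group by bounded predicates and group automorphisms. We assume throughout that $\mathcal M$ is semi-bounded and sufficiently saturated; \emph{small} means of cardinality less than the saturation of $\mathcal M$.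

The example to keep in mind is a saturated real closed field $R$ of which one retains the order, the addition, and the multiplication restricted to $[0,1]^2$. Two geometries live side by side in it. On the unit interval one can multiply, and a real closed field is definable there. On an interval $(0,e)$ with $e$ larger than every integer one can add, but no field that respects the order is definable on it (Example~\ref{ex:M0}). Accordingly there are two pure kinds of definable groups.

Let $\Lambda$ be the ring of definable endomorphisms $x\mapsto\lambda x$ of $\langle M,+\rangle$. A set or group is \emph{semi-linear} if it is definable in the reduct $\langle M,<,+,(\lambda)_{\lambda\in\Lambda}\rangle$, the underlying ordered vector space over $\Lambda$. This is the first kind. An interval is \emph{short} if it is contained in an interval on which a definable real closed field exists. If $D$ is a short interval, then sets definable inside $D^n$ are definable in an o-minimal expansion of a real closed field; definable groups $B\subseteq D^n$ are the second kind. The question is how an arbitrary definable abelian group is built from these two kinds.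

The simplest bounded group shows which tools are natural. For $e>0$ in $M$ let $G$ be the interval $[0,e)$ with addition modulo $e$. One would like to write $G=M/\mathbb Ze$, but the quotient map cannot be definable on $M$: its kernel $\mathbb Ze$ is countably infinite, and by saturation no such set is definable. The right cover is the subgroup $H_e=\bigcup_n(-ne,ne)$. It is not definable either, but it is a countable union of definable sets, every definable subset of it lies in some $(-ne,ne)$, and there the reduction $H_e\to[0,e)$ is piecewise a translation, hence definable. The following definitions describe this situation.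

A \emph{$\bigvee$-definable} set is a union of a small collection of definable sets, all contained in a fixed $M^m$. Every definable group $G_0$ carries its \emph{group topology}, the unique definable manifold topology that makes it a topological group; ``open'' and ``discrete'' refer to it. A \emph{lattice} in a $\bigvee$-definable subgroup $U\le G_0$ is a discrete subgroup $L$ of $U$. The quotient $U/L$ is \emph{definable} if there are a definable group $C$ and a surjective homomorphism $U\to C$ with kernel $L$ whose restriction to each definable subset of $U$ is definable; then $U/L$ is identified with $C$. A \emph{definable extension} is a short exact sequence of definable groups and definable homomorphisms. The following is Conjecture~2 of \cite{RSB}.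

\begin{quote}
\textbf{Conjecture.} \emph{Let $G$ be a definable abelian group. Then there are a short interval $D$, which may depend on $G$, a definable group $B\subseteq D^n$, a semi-linear group $A$ and a definable extension
\[0\to A\to G_0\to B\to 0\]
such that $G$ is definably isomorphic to a definable quotient $U/L$, where $U$ is a $\bigvee$-definable open subset of $G_0$ that is a subgroup of $G_0$, and $L$ is a finitely generated lattice in $U$. If $\mathcal M$ has no short intervals, $B$ is required to be the trivial group.}
\end{quote}

For the two pure kinds there is nothing to prove: take $U=G_0=G$ and $L=0$, with $A=G$ or $B=G$. The content lies in groups that mix the two geometries. One might first guess that such a group contains both parts as definable subgroups. Section~\ref{sec:examples} gives one example in which the natural linear part is not a definable subgroup and one in which the natural short part is not; the first is repaired by the lattice, the second by the extension.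

\begin{theorem}\label{thm:main}
The Conjecture holds for every definable abelian group $G$, with no connectedness or compactness assumption. Moreover $G_0$ can be taken abelian, and:
\begin{enumerate}
\item[(a)] if $\mathcal M$ has a short interval, then $A$ can be taken to be $\langle M^r,+\rangle$ for some $r\ge0$;
\item[(b)] if $\mathcal M$ has no short intervals, then $B$ is trivial and $A=G_0$ is the direct product of $\langle M^r,+\rangle$, for some $r\ge 0$, and a finite group.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:sharp} sharpens this: the lattice can be taken free abelian, and its rank and the number $r$ are invariants of $G$. A theorem of Edmundo and Eleftheriou states that every definable group in a semi-bounded structure has a definable normal subgroup definably isomorphic to some $\langle M^k,+\rangle$, with quotient definably isomorphic to a \emph{bounded} group, that is, a group whose universe is a bounded subset of some $M^m$. We do not use this theorem; for abelian groups such a subgroup is produced in Theorem~\ref{thm:sharp}(3).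

The proof rests on one principle: a parameter that ranges over a long interval cannot move an object that lives in a short box (Lemma~\ref{lem:orth}). Applied to paths in $G$, it shows that every definable path is, outside a short set of parameters, a translate of a homomorphism, and that homomorphisms with long domain do not vary in definable families (Section~\ref{sec:paths}). An induction over cells then gives $G=S+\Phi(n_0P)$ with $S$ short, $P\subseteq M^r$ a box with long sides and $\Phi$ a homomorphism with discrete kernel (Section~\ref{sec:decomp}). The set $S$ is not a group, but it is one up to short errors and finitely many long errors. A lemma on abstract abelian groups (Section~\ref{sec:comb}) sorts the long errors, and Section~\ref{sec:construction} turns $S$ into a definable group and builds $G_0$, $U$ and $L$.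

\section{Conventions and background}\label{sec:conv}

``Definable'' means definable in $\mathcal M$ with parameters. The structure $\mathcal M$ is $\kappa$-saturated for a cardinal $\kappa$ larger than $\aleph_0$ and the size of the language. The group $M$ is divisible and torsion free. Intervals are open and nonempty with endpoints in $M\cup\{\pm\infty\}$, unless endpoints are indicated. For a subset $X$ of an abelian group, $nX$ is the $n$-fold sumset $X+\dots+X$; for a box $P\subseteq M^r$ symmetric about $0$ it is the box scaled by $n$. ``For small $u\ge0$'' means ``for all $u\in[0,\varepsilon)$, for some $\varepsilon>0$ in $M$''. We use the following standard facts of o-minimality.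

\begin{enumerate}
\item[(O1)] \emph{Monotonicity.} If $f:I\to M$ is definable on an interval $I$, finitely many points divide $I$ into intervals on each of which $f$ is continuous and either constant or strictly monotone. Hence one-sided limits of $f$ exist in $M\cup\{\pm\infty\}$. Nonempty definable subsets of $M$ have a supremum and an infimum in $M\cup\{\pm\infty\}$.
\item[(O2)] \emph{Definable connectedness.} An interval, with or without endpoints, has no definable subset that is open and closed in it, other than itself and $\emptyset$. Its image under a continuous definable map to $M$ is convex.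
\item[(O3)] \emph{Cell decomposition.} A definable $Y\subseteq M^{k+1}$ is a finite union of definable sets of the forms $\{(y,\alpha(y)):y\in Y'\}$ and $\{(y,t):y\in Y',\ \alpha(y)<t<\beta(y)\}$, with $Y'\subseteq M^k$ definable and $\alpha<\beta$ definable functions (in the second form with values in $M\cup\{\pm\infty\}$).
\item[(O4)] \emph{Uniform finiteness.} In a definable family of sets, the finite members have bounded cardinality. In a definable family of subsets of $M$, the number of convex components is bounded.
\item[(O5)] \emph{Dimension.} Definable sets have a dimension, which is monotone under inclusion, additive for products, preserved by definable surjections with finite fibers, and equal to $r$ for an open box in $M^r$. An infinite definable set contains the image of an interval under a definable injection.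
\item[(O6)] \emph{Definable choice.} A definable family of nonempty sets has a definable choice function, and a definable equivalence relation has a definable set of representatives. In particular the quotient of a definable abelian group by a definable subgroup is a definable group.
\item[(O7)] \emph{Pillay's theorem.} With its group topology, a definable group $G$ is a Hausdorff definable manifold with finitely many charts onto open subsets of $M^{\dim G}$. A definable subset of dimension $\dim G$ has nonempty interior, and a definable map from an interval to $G$ is continuous off finitely many points. Discrete definable subsets of $G$ are finite. By uniqueness of the topology, definable isomorphisms are homeomorphisms, and $\langle M^j,+\rangle$ has its usual topology.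
\item[(O8)] \emph{Saturation.} A definable set covered by a small family of definable sets is covered by finitely many of them. In particular a countably infinite set is not definable.
\end{enumerate}

Semi-boundedness is mostly used in the following form.

\begin{lemma}\label{lem:evconst}
A definable map from an interval $(a,\infty)$ into a bounded subset of $M^m$ is constant on some $(a',\infty)$.
\end{lemma}

\begin{proof}
By (O1), each coordinate is, on some $(a',\infty)$, constant or else continuous and strictly monotone. In the second case it is a bijection of $(a',\infty)$ onto a bounded interval, which semi-boundedness excludes.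
\end{proof}

\medskip\noindent\textbf{Convention on fields.} From now on a \emph{field on an interval $J$} is a definable real closed field with universe $J$ \emph{whose order is the restriction of $<$}, and a \emph{short interval} is an interval contained in such a $J$. An interval that is short in this sense is short in the sense of the Introduction. The converse is not needed; the difference between the two notions is dealt with in the proof of Theorem~\ref{thm:main}.

\medskip
One deeper result is needed, and only when there is no field at all.

\begin{theorem}[\cite{LP,PS}]\label{thm:linear}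
If there is no field on any interval of $M$, then $\mathcal M$ is linear: for every definable $f:A\to M$ with $A\subseteq M^k$ there is a finite partition of $A$ into definable sets $A_i$ such that $x,\,y,\,x+\tau,\,y+\tau\in A_i$ implies $f(x+\tau)-f(x)=f(y+\tau)-f(y)$.
\end{theorem}

Indeed, by Loveys and Peterzil \cite{LP}, for o-minimal expansions of ordered groups linearity is equivalent to a condition called the CF property, whose definition we do not need; and by Peterzil and Starchenko \cite{PS}, if CF fails, then a real closed field is definable on some interval.

\section{Short elements and short sets}\label{sec:short}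

Shortness of an interval depends only on its length. Put
\[\mathrm{Sh}=\{a\in M:\ a=0\ \text{ or }\ (0,|a|)\text{ is short}\}.\]
Elements of $\mathrm{Sh}$ are \emph{short}; the other elements of $M$, and $\infty$, are \emph{long}. An interval is \emph{long} if it is not short.

\begin{lemma}\label{lem:Sh}
$\mathrm{Sh}$ is a convex subgroup of $M$. An interval is short if and only if its length is in $\mathrm{Sh}$; in particular unbounded intervals are long, and $\mathrm{Sh}=0$ if and only if there is no field on any interval. If finitely many points divide a long interval, one of the pieces is long.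
\end{lemma}

\begin{proof}
Translations and $x\mapsto2x$ are definable automorphisms of $\langle M,<\rangle$, so they carry a field on $J$ to a field on the image of $J$. Hence a bounded interval $(c,c')$ is short if and only if $c'-c\in\mathrm{Sh}$, and $a\in\mathrm{Sh}$ implies $2a\in\mathrm{Sh}$. By definition $|b|\le|a|$ and $a\in\mathrm{Sh}$ imply $b\in\mathrm{Sh}$, and $|a+b|\le2\max(|a|,|b|)$; so $\mathrm{Sh}$ is a convex subgroup. A field on $J$ defines a bijection of $J$ with the interval between two of its points, so by semi-boundedness $J$ is bounded, and so is every short interval. Finally, if all pieces are short, the length of the interval is a finite sum of short elements.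
\end{proof}

Every single field lives on a bounded interval, but a priori every bounded interval could carry one. Saturation makes such fields uniform, and semi-boundedness then forbids them.

\begin{lemma}\label{lem:proper}
$\mathrm{Sh}\ne M$.
\end{lemma}

\begin{proof}
For a pair $\chi$ of formulas $\chi_+(x,y,z,w)$, $\chi_\times(x,y,z,w)$ without parameters, let $X_\chi$ be the set of $a>0$ such that, for some tuple $w$, these formulas define the graphs of addition and multiplication of an ordered field whose universe is an interval containing $(0,a)$ and whose order is $<$. This is a first-order condition on $a$, so $X_\chi$ is a $\emptyset$-definable initial segment of $M_{>0}$, and $\mathrm{Sh}_{>0}\subseteq\bigcup_\chi X_\chi$.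

\emph{Claim: $X_\chi\ne M_{>0}$ for every $\chi$.} Suppose $X_\chi=M_{>0}$ and fix an element $1>0$ of $M$. By definable choice we obtain, uniformly in $a\ge1$, an ordered field on an interval $J_a\supseteq(0,3a)$. The points $a<a+1\le2a$ lie in $J_a$. The affine map of this field that fixes $a$ and sends $a+1$ to $2a$ has positive slope, so it restricts to an increasing bijection $[a,a+1]\to[a,2a]$. Composing with translations of $M$ we get a definable family of bijections $\sigma_a:[0,1]\to[0,a]$, $a\ge1$. For fixed $z\ge0$ the map $a\mapsto\sigma_a^{-1}(z)\in[0,1]$, defined for $a\ge\max(1,z)$, is eventually constant by Lemma~\ref{lem:evconst}; let $x(z)$ be its eventual value. Then $\sigma_a(x(z))=z$ for all large $a$, so the definable map $x:M_{\ge0}\to[0,1]$ is injective. This contradicts Lemma~\ref{lem:evconst}.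

If $\mathrm{Sh}=M$, the fewer than $\kappa$ sets $X_\chi$ cover $M_{>0}$. By (O8) finitely many do, and since initial segments are nested, one of them is $M_{>0}$, against the claim.
\end{proof}

\begin{example}\label{ex:M0}
Let $R$ be a $\kappa$-saturated real closed field and let $\mathcal M_0$ be $\langle R,<,+\rangle$ expanded by the graph of multiplication on $[0,1]^2$. This is an expansion by a bounded predicate, hence semi-bounded. Here $\mathrm{Sh}$ is the group of finite elements, those $a$ with $|a|<n$ for some $n\in\mathbb N$. To see that $1\in\mathrm{Sh}$, transport the field $R$ to $(-1,1)$ by $x\mapsto x/(1+|x|)$. By quantifier elimination for real closed fields, the graphs of the new operations are subsets of $(-1,1)^3$ given by Boolean combinations of polynomial inequalities with integer coefficients, and such polynomials are definable in $\mathcal M_0$ on $(-1,1)^3$. Conversely, by the claim in the last proof each nonempty $X_\chi$ has a supremum in $R$ that is $\emptyset$-definable in the field $R$, hence is a real algebraic number. The same argument for $1\in\mathrm{Sh}$ works over $\mathbb R$, where it gives $\mathrm{Sh}=\mathbb R$: Lemma~\ref{lem:proper}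 needs saturation.
\end{example}

If $\mathrm{Sh}\neq0$, the cut between short and long elements is invisible to definable sets. This replaces the definability of ``short'' in all uniformity arguments below.

\begin{lemma}\label{lem:spill}
\begin{enumerate}
\item[(a)] If $E\subseteq\mathrm{Sh}_{\ge0}$ is definable and nonempty, then $\sup E\in\mathrm{Sh}$.
\item[(b)] If $\mathrm{Sh}\ne0$ and $E\subseteq M_{>0}\cup\{\infty\}$ is a definable nonempty set of long elements, then $\inf E$ is long.
\item[(c)] If $\mathrm{Sh}\ne0$, then $\mathrm{Sh}$ is not definable.
\end{enumerate}
\end{lemma}

\begin{proof}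
(a) By Lemma~\ref{lem:proper} there is a long $b\in M_{>0}$; it bounds $E$, so $s=\sup E\in M$. If $s$ were long, then $s/2$ would be long and would lie below an element of $E$, contradicting convexity. (b) If $s=\inf E\in\mathrm{Sh}$ and $0<d\in\mathrm{Sh}$, some element of $E$ is less than $s+d\in\mathrm{Sh}$, hence short. (c) Otherwise (a) gives a largest element $s$ of $\mathrm{Sh}$, but $s+d\in\mathrm{Sh}$ for $0<d\in\mathrm{Sh}$.
\end{proof}

\begin{definition}
Suppose $\mathrm{Sh}\ne0$. A \emph{short box} is a translate of $[0,d]^m$ with $0<d\in\mathrm{Sh}$ and $m\ge0$. A definable set is \emph{short} if it is the image under a definable map of a definable subset of a short box; by definable choice, this holds if and only if it has a definable injection into a short box. If $\mathrm{Sh}=0$, a \emph{short set} is a finite set.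
\end{definition}

Definable subsets, definable images and finite products of short sets are short. So are finite unions: for $X\cup X'$, use boxes of the same size and one more coordinate with the two values $0$ and $d$. Finite sets and short intervals are short sets. A short set need not have short diameter, as $\{0,e\}$ shows, but this is the only obstruction.

\begin{lemma}\label{lem:shortsets}
\begin{enumerate}
\item[(a)] A short subset of $M$ is a finite union of points and short intervals. In particular an interval is a short set if and only if it is a short interval.
\item[(b)] A short set $X\subseteq M^r$ is bounded, meets only finitely many cosets of $\mathrm{Sh}^r$, and meets each coset in a definable set.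
\end{enumerate}
\end{lemma}

\begin{proof}
If $\mathrm{Sh}=0$ there is nothing to prove, so let $\mathrm{Sh}\ne0$.

(a) It suffices to show that an interval $I$ with a definable injection $g:I\to[0,d]^m$, $0<d\in\mathrm{Sh}$, is short. Since $3d\in\mathrm{Sh}$, there is a field on an interval $J\supseteq(-d,2d)\supseteq[0,d]$. By (O1) finitely many points divide $I$ into intervals $I'$ on which each coordinate of $g$ is constant or continuous and strictly monotone. As $g$ is injective, some coordinate $g_i$ is a monotone bijection of $I'$ onto an interval $(u,v)$ with $u,v\in[0,d]\subseteq J$. The field on $J$ defines an increasing and a decreasing bijection $J\to(u,v)$; composing the appropriate one with $g_i^{-1}$ gives a definable increasing bijection $J\to I'$, which transports the field to $I'$. So every piece $I'$ is short, and $I$ is short by Lemma~\ref{lem:Sh}.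

(b) By (a), applied to the $r$ coordinate projections of $X$, we have $X\subseteq F+[-q,q]^r$ with $F$ finite and $q\in\mathrm{Sh}$. Each box $f+[-q,q]^r$ lies in the single coset $f+\mathrm{Sh}^r$. So the intersection of $X$ with a coset is its intersection with the union of those boxes that lie in the coset.
\end{proof}

\begin{lemma}[Orthogonality]\label{lem:orth}
Let $\mathrm{Sh}\ne0$, let $I$ be an interval, and let $(X_t)_{t\in I}$ be a definable family of subsets of a fixed short box. Then finitely many points divide $I$ into intervals, each of which is short or has $X_t$ constant on it. If $I$ is long, $X_t$ is constant on a long subinterval.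
\end{lemma}

\begin{proof}
Turn the family around: for $x$ in the box let $T_x=\{t\in I:x\in X_t\}$. By (O4) the boundary of $T_x$ in $I$ has at most $\nu$ points, with $\nu$ independent of $x$, and the $j$-th boundary point is a definable partial function of $x$. So the union $E$ of all these boundaries is a short subset of $M$, and by Lemma~\ref{lem:shortsets}(a) finitely many points divide $I$ into intervals that are short or disjoint from $E$. If $J$ is disjoint from $E$, then for every $x$ the set $T_x\cap J$ is open and closed in $J$, so $J\subseteq T_x$ or $J\cap T_x=\emptyset$; thus $X_t$ is constant on $J$. The last sentence follows from Lemma~\ref{lem:Sh}.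
\end{proof}

\section{Two twisted tori}\label{sec:examples}

We work in the structure $\mathcal M_0$ of Example~\ref{ex:M0} and fix a long $e\in R_{>0}$. Let $B=[1,2)$ with multiplication modulo $2$:
\[x*y=2^{-c_0(x,y)}xy,\qquad c_0(x,y)=\begin{cases}0&\text{if }xy<2,\\1&\text{if }xy\ge2.\end{cases}\]
This is the quotient of the multiplicative group $H^\times=\bigcup_n(2^{-n},2^n)$ by $2^{\mathbb Z}$; it is a definable group with short universe and neutral element $1$. In both examples $G$ has universe $[0,e)\times B$, the map $\Phi:H_e\to G$ is a homomorphism with $\Phi(s)=(s,1)$ for $0\le s<e$, and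
\[G=S_0+\Phi((-e,e)),\qquad S_0=\{0\}\times B .\]
So $G$ is the sum of a short set and one long direction. The aim is to separate the two.

\begin{example}[the long direction winds]\label{ex:A}
Let $b=3/2\in B$. Its $n$-th power in $B$ is $3^n$ times a power of $2$, so $b$ has infinite order. Let $G=(H_e\times B)/\mathbb Z(e,b)$. Every class has exactly one representative in $[0,e)\times B$, and there
\[(s,x)+(t,y)=\begin{cases}(s+t,\ x*y)&\text{if }s+t<e,\\(s+t-e,\ x*y*b^{-1})&\text{if }s+t\ge e,\end{cases}\]
with $b^{-1}$ the inverse in $B$. Here $S_0$ is a definable subgroup. The candidate for the linear part is $\Phi(H_e)$, where $\Phi(h)$ is the class of $(h,1)$. But $\Phi(ne)=(0,b^{-n})$, so $\Phi(H_e)\cap S_0$ is countably infinite and $\Phi(H_e)$ is not definable. The remedy is to unwind: in $G_0=R\times B$ the two parts are independent, and $G=U/L$ with $U=H_e\times B$ and $L=\mathbb Z(e,b)$.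
\end{example}

\begin{example}[the short set winds]\label{ex:B}
Let $a$ be long with $0<a<e$, and let $G$ be the quotient of $H_e\times H^\times$ by the subgroup generated by $(e,1)$ and $(-a,2)$. Every class has exactly one representative in $[0,e)\times B$ (normalize the second coordinate first), and
\[(s,x)+(t,y)=\bigl(s+t+a\,c_0(x,y)\bmod e,\ x*y\bigr).\]
Now $\Phi(h)=(h\bmod e,1)$ has definable image, but $S_0$ is not a subgroup: $(0,\sqrt2)+(0,\sqrt2)=\Phi(a)$. Going once around the short circle moves us a long distance in the long direction. Let $S=S_0\cup-S_0$. Since $-(0,x)=(e-a,2/x)$ for $1<x<2$, and a sum of $k$ elements involves fewer than $k$ carries,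
\begin{equation}\label{eq:kS}
kS\subseteq\{(ja\bmod e,\,x):|j|\le k,\ x\in B\}.
\end{equation}
So $S$ fails to be closed under addition only by the finitely many errors $\Phi(ja)$, $|j|\le2$. What to do with the error $\Phi(a)$ depends on the behavior of its multiples.

\emph{Case $na<e$ for all $n\in\mathbb N$} (say $e=a^2$). Then $na\in\mathrm{Sh}+\mathbb Ze$ only for $n=0$. By \eqref{eq:kS}, $\Phi(na)\in kS+\Phi(\mathrm{Sh})$ forces $|n|\le k$: the multiples of the error leave every $kS$. The group $\langle S\rangle$ meets the definable set $\Phi(H_e)$ in the countably infinite set $\Phi(\mathbb Za)$, so it is not definable. We divide the error out. Let $N=\mathrm{Sh}+\mathbb Za\le H_e$ and $W=\langle S\rangle+\Phi(\mathrm{Sh})$. Then $\Phi$ is injective on $N$, and $S_0$ is a set of representatives for $W/\Phi(N)\cong B$. The defect of additivity of these representatives is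
\[(0,x)+(0,y)-(0,x*y)=\Phi\bigl(a\,c_0(x,y)\bigr),\]
and it lifts uniquely to the $N$-valued function $c=a\,c_0$. Let $G_0=R\times B$ with $(u,x)+(v,y)=(u+v+c(x,y),x*y)$. Then $(h,x)\mapsto\Phi(h)+(0,x)$ maps $U=H_e\times B$ onto $G$ with kernel $L=\mathbb Z(e,1)$.

\emph{Case $a=e/2$.} Now $\Phi(2a)=0$, and all multiples of the error lie in $2S$. We absorb the error: $K=\{0,e/2\}\times B\subseteq 2S$ is a definable subgroup of $G$ with short universe. Take $N=\mathrm{Sh}$, $G_0=R\times K$ with the product law, and $U=H_e\times K$. The kernel of $(h,x)\mapsto\Phi(h)+x$ is the infinite cyclic group generated by $(e/2,(e/2,1))$.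
\end{example}

\begin{remark}\label{rem:nonsplit}
For long $a$, the extension $0\to R\to G_0\to B\to0$ with cocycle $a\,c_0$ does not split definably. A splitting $x\mapsto(u(x),x)$ satisfies $u(x)+u(y)+a\,c_0(x,y)=u(x*y)$. So $u(1)=0$, $u(\sqrt2)=-a/2$, and $u(x')-u(x)=u(x'/x)$ for $x\le x'$. Continuity at one point gives $u(y)\to0$ as $y\to1^+$, hence continuity on $[1,2)$. Then $u([1,\sqrt2])$ is a short set that contains the long interval $(-a/2,0)$, contradicting Lemma~\ref{lem:shortsets}(a).
\end{remark}

The general proof follows this pattern. It must first produce $S$ and $\Phi$ for an arbitrary $G$; then it must decide, for finitely many errors at once, which to divide out and which to absorb.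

\section{Paths and local homomorphisms}\label{sec:paths}

From now on $G$ is a definable abelian group, written additively. Everything in this section also applies to $\langle M^j,+\rangle$ in place of $G$. By (O7) we fix a definable open neighborhood $O$ of $0$ in $G$ and a definable homeomorphism $\varphi:O\to(-d,d)^n$, where $n=\dim G$, $\varphi(0)=0$, $d>0$, and $d\in\mathrm{Sh}$ if $\mathrm{Sh}\ne0$. The point of the chart is that a neighborhood of $0$ is short (when $\mathrm{Sh}\neq0$), so that the local behavior of a map into $G$ is an object to which orthogonality applies. The next lemma passes from local to global statements; it replaces the archimedean argument ``subdivide into finitely many small steps'', which is not available in $M$.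

\begin{lemma}\label{lem:const}
Let $J$ be an interval, possibly with endpoints, and $\delta:J\to G$ definable and continuous. Suppose that for every $t\in J$ that is not the maximum of $J$, $\delta(t+u)=\delta(t)$ for small $u\ge0$. Then $\delta$ is constant.
\end{lemma}

\begin{proof}
Let $t_0\in J$ and let $s$ be the supremum of the definable set of $t\in J$, $t\ge t_0$, such that $\delta=\delta(t_0)$ on $[t_0,t]$. If $s\in J$, then $\delta(s)=\delta(t_0)$ by continuity, and the hypothesis at $s$ forces $s=\max J$. If $s\notin J$, then $s=\sup J$. In both cases $\delta(t)=\delta(t_0)$ for all $t\ge t_0$ in $J$.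
\end{proof}

\begin{definition}
Let $e\in M_{>0}\cup\{\infty\}$. A \emph{local homomorphism} is a definable map $\psi:(-e,e)\to G$ with $\psi(s+s')=\psi(s)+\psi(s')$ whenever $s,s',s+s'\in(-e,e)$. It is \emph{long} if $e$ is long. Two local homomorphisms \emph{have the same germ} if they agree near $0$. We put $H_e=\bigcup_n(-ne,ne)$, so $H_\infty=M$.
\end{definition}

\begin{lemma}\label{lem:lochom}
Let $\psi:(-e,e)\to G$ be a local homomorphism.
\begin{enumerate}
\item[(a)] $\psi$ is odd and continuous.
\item[(b)] If a local homomorphism $\psi'$ satisfies $\psi'(u)=\psi(u)$ for small $u\ge0$, then $\psi'=\psi$ on the common domain.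
\item[(c)] $\psi$ extends to a continuous homomorphism $H_e\to G$, again written $\psi$, which is definable on each $(-ne,ne)$, and $n\,\psi((-e,e))=\psi((-ne,ne))$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Additivity gives $\psi(0)=0$ and $\psi(-s)=-\psi(s)$. By (O7), $\psi$ is continuous at some $s_0$, so $\psi(u)=\psi(s_0+u)-\psi(s_0)\to0$ as $u\to0$, and then $\psi(s+u)=\psi(s)+\psi(u)\to\psi(s)$ for every $s$.
(b) The difference $\delta=\psi-\psi'$ is continuous and $\delta(t+u)=\delta(t)+\delta(u)=\delta(t)$ for small $u\ge0$. By Lemma~\ref{lem:const}, $\delta=\delta(0)=0$.
(c) By induction $\psi(ms)=m\psi(s)$ if $|ms|<e$. Put $\psi(s)=n\psi(s/n)$ for any $n$ with $|s|<ne$. Two choices $n,m$ give the same value $nm\psi(s/nm)$. For additivity use one $n$ with $|s|,|s'|,|s+s'|<ne$. The formula shows definability and continuity on $(-ne,ne)$, and the last equality holds because $(-ne,ne)$ is the $n$-fold sumset of $(-e,e)$.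
\end{proof}

The following lemma is orthogonality for germs. It is the only place where Theorem~\ref{thm:linear} is used: when $\mathrm{Sh}=0$ there is no short box to contain the chart, and linearity takes over.

\begin{lemma}\label{lem:germ}
Let $I$ be an interval and $(\delta_t:(0,\varepsilon_t)\to G)_{t\in I}$ a definable family of maps such that $\delta_t(s)\to0$ as $s\to0^+$, for each $t$. Then finitely many points divide $I$ into intervals $J$, each of which is short or has the property that for all $t,t'\in J$, $\delta_t(s)=\delta_{t'}(s)$ for small $s>0$.
\end{lemma}

\begin{proof}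
Let $A=\{(t,s):t\in I,\ 0<s<\min(d,\varepsilon_t),\ \delta_t(s)\in O\}$ and $f(t,s)=\varphi(\delta_t(s))$ on $A$. For each $t$ we have $(t,s)\in A$ for small $s>0$, and $f(t,s)\to0$ as $s\to0^+$.

Let $\mathrm{Sh}\ne0$. The graph $X_t$ of $f(t,\cdot)$ lies in $(0,d)\times(-d,d)^n$, hence in a short box. If $X_t=X_{t'}$, then $\delta_t(s)=\delta_{t'}(s)$ for small $s>0$. Apply Lemma~\ref{lem:orth}.

Let $\mathrm{Sh}=0$. Apply Theorem~\ref{thm:linear} to the coordinates of $f$ and take a common refinement $A_1,\dots,A_p$ of the partitions. By o-minimality, for each $t$ there is a unique $i(t)$ with $(t,s)\in A_{i(t)}$ for small $s>0$. Finitely many points divide $I$ into intervals $J$ on which $i(t)$ is constant. For $t,t'\in J$ and small $0<s'<s$, the points $(t,s')$, $(t',s')$ and their translates $(t,s)$, $(t',s)$ by $(0,s-s')$ lie in the same $A_i$, so $f(t,s)-f(t,s')=f(t',s)-f(t',s')$. Letting $s'\to0^+$ gives $f(t,s)=f(t',s)$.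
\end{proof}

Let $\gamma:I\to G$ be a definable map on an interval. An interval $J\subseteq I$ is \emph{regular} (for $\gamma$) if $\gamma(t+s)-\gamma(t)=\gamma(t'+s)-\gamma(t')$ whenever $t,t',t+s,t'+s\in J$.

\begin{lemma}\label{lem:regular}
\begin{enumerate}
\item[(a)] If $J$ is regular, of length $\ell\in M_{>0}\cup\{\infty\}$, there is a unique local homomorphism $\psi_J:(-\ell,\ell)\to G$ with $\gamma(t')-\gamma(t)=\psi_J(t'-t)$ for all $t,t'\in J$. In particular $\gamma$ is continuous on $J$.
\item[(b)] If $\gamma$ is continuous on $J$ and for all $t,t'\in J$
\begin{equation}\label{eq:star}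
\gamma(t+u)-\gamma(t)=\gamma(t'+u)-\gamma(t')\quad\text{for small }u\ge0,
\end{equation}
then $J$ is regular.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $|s|<\ell$ we must put $\psi_J(s)=\gamma(t+s)-\gamma(t)$ for any $t$ in the nonempty set $J\cap(J-s)$, and this does not depend on $t$. If $s,s',s+s'\in(-\ell,\ell)$, the set $\{0,s,s+s'\}$ has diameter $\max(|s|,|s'|,|s+s'|)<\ell$, so $t,\ t+s,\ t+s+s'\in J$ for some $t$, and $\psi_J(s+s')=\psi_J(s)+\psi_J(s')$ follows by telescoping.
(b) Fix $s$ and let $\delta(t)=\gamma(t+s)-\gamma(t)$ on $J\cap(J-s)$, which is an interval or empty. By \eqref{eq:star} for $t$ and $t+s$, and commutativity, $\delta(t+u)=\delta(t)$ for small $u\ge0$. By Lemma~\ref{lem:const}, $\delta$ is constant.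
\end{proof}

\begin{lemma}[Path lemma]\label{lem:path}
Let $\gamma:I\to G$ be definable and let $R_\gamma$ be the set of $t\in I$ that lie in some regular interval. Then $I\setminus R_\gamma$ is a short set, and each convex component of $R_\gamma$ is a regular interval.
\end{lemma}

The exceptional set can be a whole short interval: in $\mathcal M_0$, for $\gamma(t)=t^2$ on $(0,1)$ with values in $\langle R,+\rangle$, the increment $2ts+s^2$ depends on $t$, so $R_\gamma=\emptyset$.

\begin{proof}
Regularity is a first-order condition on the endpoints of an interval, so $R_\gamma$ is definable; it is open. By (O7), finitely many points divide $I$ into intervals $I'$ on which $\gamma$ is continuous. On $I'$ apply Lemma~\ref{lem:germ} to $\delta_t(s)=\gamma(t+s)-\gamma(t)$. The pieces $J$ are short or satisfy \eqref{eq:star}, and the latter are regular by Lemma~\ref{lem:regular}(b). So $I\setminus R_\gamma$ is contained in a finite union of points and short intervals.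

Let $C$ be a component of $R_\gamma$. By Lemma~\ref{lem:regular}(a), $\gamma$ is continuous on $C$. Condition \eqref{eq:star} is a definable equivalence relation between points $t,t'\in C$. All points of a regular interval $J$ are equivalent, so the classes are open; each class is then also closed in $C$, and by (O2) there is only one class. By Lemma~\ref{lem:regular}(b), $C$ is regular.
\end{proof}

To decompose $G$ we shall apply the path lemma to a definable family of paths. This yields a definable family of local homomorphisms, and we need finitely many. For short domains there may be infinitely many germs: in $\mathcal M_0$ take $\psi_b(s)=bs$ on $(-1,1)$, for $b\in(0,1)$. For long domains this cannot happen.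

\begin{lemma}[Rigidity]\label{lem:rigid}
In a definable family $(\psi_b:(-e_b,e_b)\to G)_{b\in Y}$ of long local homomorphisms only finitely many germs occur.
\end{lemma}

\begin{proof}
Having the same germ is a definable equivalence relation on $Y$. Suppose it has infinitely many classes. Taking a definable set of representatives and a definable injection of an interval into it, we may assume that $Y=J$ is an interval and the germs are pairwise distinct. Apply Lemma~\ref{lem:germ} to the restrictions of $\psi_b$ to $(0,e_b)$. By Lemma~\ref{lem:lochom}(b) and distinctness of the germs, every piece is short. If $\mathrm{Sh}=0$ this is a contradiction. So let $\mathrm{Sh}\ne0$; then $J$ is short.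

We now exchange the roles of the variables. By Lemma~\ref{lem:spill}(b), $e=\inf_be_b$ is long, and all $\psi_b$ are defined on $(-e,e)$. For $x\in(0,e)$ consider the path $b\mapsto\psi_b(x)$ on $J$. Its local increments form an object in a short box, and $x$ ranges over a long interval. Precisely, let $E^x\subseteq J$ be the finite set of points of discontinuity of this path, and let
\[Y^x=\{(b,u,v):\ b,\,b+u\in J,\ 0<u<d,\ \psi_{b+u}(x)-\psi_b(x)\in O,\ v=\varphi(\psi_{b+u}(x)-\psi_b(x))\}.\]
Both families consist of subsets of fixed short boxes. By Lemma~\ref{lem:orth}, $E^x=E$ is constant on a long subinterval of $(0,e)$, and by the same lemma $Y^x$ is constant on a subinterval $I''$ of that one. Let $J'\subseteq J\setminus E$ be an interval, let $x,x'\in I''$, and put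
\[\delta(b)=\psi_b(x)-\psi_b(x')=\psi_b(x-x'),\qquad b\in J'.\]
Then $\delta$ is continuous. Fix $b\in J'$. For small $u>0$ we have $\psi_{b+u}(x)-\psi_b(x)\in O$, and $Y^x=Y^{x'}$ gives $\psi_{b+u}(x')-\psi_b(x')=\psi_{b+u}(x)-\psi_b(x)$, that is, $\delta(b+u)=\delta(b)$. By Lemma~\ref{lem:const}, $\psi_b(x-x')=\psi_{b'}(x-x')$ for all $b,b'\in J'$. The differences $x-x'$ fill a neighborhood of $0$, so all $\psi_b$ with $b\in J'$ have the same germ, a contradiction.
\end{proof}

In applications the family has short and long members, and the long members do not form a definable subfamily. The nondefinability of $\mathrm{Sh}$ turns this into an advantage: finiteness spills over to a short threshold.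

\begin{corollary}\label{cor:threshold}
Let $(\psi_y:(-\ell(y),\ell(y))\to G)_{y\in Y}$ be a definable family of local homomorphisms, $\ell(y)\in M_{>0}\cup\{\infty\}$. There is $q_0\in\mathrm{Sh}_{\ge0}$ such that only finitely many germs occur among the $\psi_y$ with $\ell(y)>q_0$.
\end{corollary}

\begin{proof}
If $\mathrm{Sh}=0$, take $q_0=0$ and use Lemma~\ref{lem:rigid}. Let $\mathrm{Sh}\neq0$. Let $\mathrm{rep}:Y\to Y$ be a definable map that chooses one representative for each germ, and let $Z_c=\{\mathrm{rep}(y):\ell(y)>c\}$ for $c>0$. By (O4) the set $E$ of $c>0$ with $Z_c$ finite is definable. By Lemma~\ref{lem:rigid} it contains every long $c$. If it contained no short element, then $\mathrm{Sh}_{>0}=M_{>0}\setminus E$ would be definable, against Lemma~\ref{lem:spill}(c). Take $q_0\in E\cap\mathrm{Sh}$.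
\end{proof}

\section{The long directions of $G$}\label{sec:decomp}

Call a subset $Z\subseteq G$ \emph{good} if $Z\subseteq S+\sum_{j=1}^r\psi_j((-e_j,e_j))$ for some short set $S\subseteq G$, some $r\ge0$ and some long local homomorphisms $\psi_j:(-e_j,e_j)\to G$, repetitions allowed. Subsets of good sets are good. The union of two good sets is good: take the union of the short sets and all the $\psi_j$ together, each of whose images contains $0$. We show that $G$ is good by removing the coordinates of $G\subseteq M^k$ one at a time; each is traded for a short coordinate or for a long local homomorphism. The statement is set up to carry the short coordinates along.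

\begin{proposition}\label{prop:good}
Let $d'\in\mathrm{Sh}_{\ge0}$, let $Y\subseteq M^k\times[0,d']^m$ be definable and $f:Y\to G$ definable. Then $f(Y)$ is good. In particular $G$ is good.
\end{proposition}

\begin{proof}
Induction on $k$, for all $m$ and $d'$. For $k=0$, $f(Y)$ is short. Let $k\ge1$. Single out one of the first $k$ coordinates and write points as $(y,t)$ with $y\in M^{k-1}\times[0,d']^m$ and $t\in M$. By (O3) we may assume that $Y$ is a graph or a band over a definable set $Y'$ of $y$'s. For a graph, $f(Y)$ is the image of a definable map on $Y'$ and the induction hypothesis applies. So let $Y=\{(y,t):y\in Y',\ t\in I_y\}$ with intervals $I_y$. Let $R_y\subseteq I_y$ be the set given by Lemma~\ref{lem:path} for the path $f(y,\cdot)$; these sets form a definable family. By (O4), after partitioning $Y'$, the numbers of convex components of $R_y$ and of $I_y\setminus R_y$ do not depend on $y$, and we treat one component $C_y$ at a time; its endpoints are definable functions of $y$. We first record a special case.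

\emph{Short fibers.} Let $Y''\subseteq Y'$ be definable and nonempty, and suppose that $C_y$ has short length (possibly $0$) for all $y\in Y''$. By Lemma~\ref{lem:spill}(a) the lengths are bounded by some $q\in\mathrm{Sh}$. With $\alpha(y)=\inf C_y\in M$, the set $\{f(y,t):y\in Y'',\,t\in C_y\}$ is the image of $\{(y,u):y\in Y'',\ u\in[0,q],\ \alpha(y)+u\in C_y\}$ under $(y,u)\mapsto f(y,\alpha(y)+u)$. This domain lies in $M^{k-1}\times[0,\max(d',q)]^{m+1}$, so the image is good by induction.

If $C_y$ is a component of $I_y\setminus R_y$, its length is short by Lemmas~\ref{lem:path} and~\ref{lem:shortsets}(a), and we are done. Let $C_y$ be a component of $R_y$, of length $\ell(y)$. It is regular; let $\psi_y=\psi_{C_y}$ be as in Lemma~\ref{lem:regular}(a) and take $q_0$ from Corollary~\ref{cor:threshold}. Over $\{y:\ell(y)\le q_0\}$ the fibers are short. The set $\{y:\ell(y)>q_0\}$ splits into finitely many definable pieces $Y''$ on which the germ of $\psi_y$ is constant. Fix one and let $e=\sup_{y\in Y''}\ell(y)$. If $e$ is short, the fibers are short. Let $e$ be long. By Lemma~\ref{lem:lochom}(b) the maps $\psi_y$, $y\in Y''$, agree on their common domains, which are nested;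 so their union is a long local homomorphism $\psi:(-e,e)\to G$. Choose $\tau(y)\in C_y$ definably. Then $f(y,t)=f(y,\tau(y))+\psi(t-\tau(y))$ for $t\in C_y$, so this part of $f(Y)$ lies in $\{f(y,\tau(y)):y\in Y''\}+\psi((-e,e))$. The first summand is good by induction, hence so is the sum.

For the last statement take $m=0$ and $f$ the identity map of $G\subseteq M^k$.
\end{proof}

A \emph{presentation of length $r$} is an equality $G=S+\sum_{j=1}^rn_0\,\psi_j((-e_j,e_j))$ with $S$ short, $n_0\ge1$, and $\psi_j:(-e_j,e_j)\to G$ long local homomorphisms. Presentations exist by Proposition~\ref{prop:good}. \emph{Fix one of minimal length $r$.} Replacing $S$ by the short set $S\cup-S\cup\{0\}$, we assume that $S$ is symmetric and contains $0$. Put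
\[P=\prod_{j=1}^r(-e_j,e_j),\qquad H=\prod_{j=1}^rH_{e_j}=\bigcup_nnP\ \le M^r,\qquad \Phi(x)=\sum_{j=1}^r\psi_j(x_j)\quad(x\in H).\]
By Lemma~\ref{lem:lochom}(c), $\Phi:H\to G$ is a continuous homomorphism, definable on each $nP$, and
\begin{equation}\label{eq:pres}
G=S+\Phi(n_0P).
\end{equation}
By (O8) every definable subset of $H$ lies in some $nP$, so $\Phi$ is definable on it. Since the $e_j$ are long, $\mathrm{Sh}^r\subseteq P$.

Without minimality the kernel of $\Phi$ need not be discrete: if $\psi_1=\psi_2$, it contains all $(s,-s,0,\dots,0)$. Minimality removes all such relations by an exchange argument, as for bases of a vector space. The difficulty is one of scale. A relation between the $\psi_j$ is found near $0$, perhaps at a short scale, whereas to omit some $\psi_j$ we need a relation on its whole domain. So we continue the relation until the domain of one of the maps involved is exhausted; that map is then superfluous.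

\begin{lemma}\label{lem:locinj}
There is a neighborhood of $0$ in $M^r$ in which $0$ is the only zero of $\Phi$.
\end{lemma}

\begin{proof}
For $0\le j\le r$ let $\Phi_j(x_1,\dots,x_j)=\sum_{i\le j}\psi_i(x_i)$. Let $j$ be maximal such that $0$ is an isolated zero of $\Phi_j$ in $M^j$ ($j=0$ qualifies). Suppose $j<r$. Put $\psi=\psi_{j+1}$, $e=e_{j+1}$, $Q=\prod_{i\le j}(-e_i,e_i)$, and write $|x|=\max_i|x_i|$. Choose $\varepsilon>0$ with $3\varepsilon\le e_i$ for $i\le j$ such that
\begin{equation}\label{eq:nozero}
\Phi_j(x)=0\ \text{ and }\ |x|<3\varepsilon\ \text{ imply }\ x=0 .
\end{equation}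

\emph{Step 1: the local relation.} By maximality of $j$ there are $(x,s)\ne0$ arbitrarily close to $0$ with $\Phi_j(x)=\psi(s)$ (change the sign of the last coordinate of a zero of $\Phi_{j+1}$), and $s\ne0$ by \eqref{eq:nozero} once $|x|<\varepsilon$. So the symmetric definable set of $s\in(-e,e)$ with $\psi(s)=\Phi_j(x)$ for some $|x|<\varepsilon$ accumulates at $0$ and contains $0$. By o-minimality it contains some $(-\eta,\eta)$ with $0<\eta\le e$. For $|s|<\eta$ the point $x=x(s)$ is unique, by \eqref{eq:nozero} applied to the difference of two such points. Applying \eqref{eq:nozero} to $x(s)+x(s')-x(s+s')$, we see that $x:(-\eta,\eta)\to M^j$ is a local homomorphism; in particular it is continuous and $x(0)=0$.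

\emph{Step 2: continuation.} Let $\mathcal C=\{(t,y)\in[0,e)\times Q:\Phi_j(y)=\psi(t)\}$. By \eqref{eq:nozero} the zeros of $\Phi_j$ in $2Q$ form a discrete definable set, which is finite. Two points in the same fiber of $\mathcal C$ over $t$ differ by such a zero, so the fibers are finite of bounded size. Listing each fiber lexicographically and using (O1), we find $0=a_0<a_1<\dots<a_p=e$ such that over each $(a_i,a_{i+1})$ the set $\mathcal C$ is a disjoint union of finitely many graphs of continuous definable functions, its \emph{branches}. A continuous definable map $g$ on a subinterval of $(a_i,a_{i+1})$ with graph in $\mathcal C$ is the restriction of one branch: the sets on which $g$ agrees with the various branches are closed and partition the subinterval, so by (O2) one of them is everything.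

Suppose $(a_i,y^*)\in\mathcal C$, $i<p$. For small $u\ge0$ we have $y^*+x(u)\in Q$ and $\Phi_j(y^*+x(u))=\psi(a_i)+\psi(u)=\psi(a_i+u)$. So $a_i+u\mapsto y^*+x(u)$ has graph in $\mathcal C$, and there is a branch on $(a_i,a_{i+1})$ with limit $y^*$ at $a_i$. Starting from $(0,0)\in\mathcal C$ we get a continuous definable $\hat x:[0,a_1)\to Q$ with graph in $\mathcal C$ and $\hat x(0)=0$. If such an $\hat x$ is given on $[0,a_i)$ with $a_i<e$, its limit $y^*$ at $a_i$ exists in $(M\cup\{\pm\infty\})^j$ by (O1). If $y^*\in Q$, then $(a_i,y^*)\in\mathcal C$ by continuity of $\Phi_j$ and $\psi$, and $\hat x$ extends continuously to $[0,a_{i+1})$. The process ends with $s^*\in\{a_1,\dots,a_p\}$ and a continuous definable $\hat x:[0,s^*)\to Q$, with graph in $\mathcal C$ and $\hat x(0)=0$, such that either $s^*=e$, or $s^*<e$ and $\lim_{t\to s^*}\hat x(t)\notin Q$.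

The map $\hat x$ is additive. Indeed, fix $t\in[0,s^*)$. For small $u\ge0$ the point $z=\hat x(t+u)-\hat x(t)-x(u)$ has $|z|<2\varepsilon$ by continuity, and $\Phi_j(z)=\psi(t+u)-\psi(t)-\psi(u)=0$; so $\hat x(t+u)-\hat x(t)=x(u)$ by \eqref{eq:nozero}. By Lemma~\ref{lem:regular}, applied to $\hat x$ on $(0,s^*)$ with target $M^j$, there is a local homomorphism $\xi:(-s^*,s^*)\to M^j$ with $\xi(t-t')=\hat x(t)-\hat x(t')$. Letting $t'\to0^+$ gives $\xi=\hat x$ on $[0,s^*)$. Since $\xi$, $\psi$ and $\Phi_j$ are odd and $Q$ is symmetric,
\begin{equation}\label{eq:rel}
\xi((-s^*,s^*))\subseteq Q\qquad\text{and}\qquad\psi(s)=\sum_{i\le j}\psi_i(\xi_i(s))\quad\text{for }|s|<s^*.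
\end{equation}

\emph{Step 3: exchange.} If $s^*=e$, then \eqref{eq:rel} gives $\psi((-e,e))\subseteq\sum_{i\le j}\psi_i((-e_i,e_i))$. So omitting $\psi_{j+1}$ and replacing $n_0$ by $2n_0$ yields a presentation of length $r-1$, a contradiction. If $s^*<e$, the limit of $\hat x$ at $s^*$ is not in $Q$, so $|\xi_i(t)|\to e_i$ as $t\to s^*$ for some $i\le j$. The image of $\xi_i$ is a convex (by (O2)) and symmetric subset of $(-e_i,e_i)$ with supremum $e_i$, so it is $(-e_i,e_i)$. Solving \eqref{eq:rel} for $\psi_i(\xi_i(s))$ gives
\[\psi_i((-e_i,e_i))\subseteq\psi((-e,e))+\sum_{l\le j,\ l\ne i}\psi_l((-e_l,e_l)),\]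
so $\psi_i$ can be omitted in the same way, again a contradiction.
\end{proof}

\begin{corollary}\label{cor:Phi}
\begin{enumerate}
\item[(a)] $\ker\Phi\cap nP$ is finite for all $n$, and $\Phi$ is injective on $\mathrm{Sh}^r$.
\item[(b)] If $Z\subseteq G$ is short, then $\Phi^{-1}(Z)\cap nP$ is short for all $n$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) The set $\ker\Phi\cap nP$ is definable, and it is discrete by Lemma~\ref{lem:locinj}, because the difference of two zeros is a zero. The subgroup $\ker\Phi\cap\mathrm{Sh}^r$ lies in the finite set $\ker\Phi\cap P$, and $M^r$ is torsion free.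
(b) Two points of $nP$ with the same image differ by an element of $\ker\Phi\cap2nP$, so the fibers of $\Phi$ on $nP$ have bounded finite size. Sending $z\in Z$ to the $i$-th point of its fiber in the lexicographic order, when there is one, writes $\Phi^{-1}(Z)\cap nP$ as a finite union of definable images of definable subsets of $Z$.
\end{proof}

\section{A lemma on abelian groups}\label{sec:comb}

In Example~\ref{ex:B} there was one error $f$, and either each $kS$ contained only finitely many of its multiples, or a single $mS$ contained all of them. The next lemma shows that nothing in between occurs, and it handles finitely many errors by a greedy procedure. It involves no definability.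

\begin{lemma}\label{lem:comb}
Let $V$ be an abelian group generated by a symmetric subset $\Sigma\ni0$, and let $F\subseteq V$ be finite with $\Sigma+\Sigma\subseteq\Sigma+F$. Then there are $f_1,\dots,f_\mu\in F$, $\mu\ge0$, that freely generate a subgroup $\Gamma\cong\mathbb Z^\mu$ such that $\Gamma\cap k\Sigma$ is finite for all $k$ and $V=m\Sigma+\Gamma$ for some $m\ge1$.
\end{lemma}

\begin{proof}
We have $V=\bigcup_kk\Sigma$, the union being increasing, and by induction $k\Sigma\subseteq\Sigma+(k-1)F$ (with $0F=\{0\}$). So $V=\Sigma+\langle F\rangle$, and $k\Sigma$ is covered by the finitely many translates $\Sigma+c$, $c\in(k-1)F$. For a subgroup $\Gamma'\le V$ and $f\in V$ put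
\[T_k=T_k(f,\Gamma')=\{n\in\mathbb Z:\ nf\in k\Sigma+\Gamma'\}.\]
Then $0\in T_k=-T_k$ and $T_k+T_{k'}\subseteq T_{k+k'}$.

\emph{Claim: if some $T_k$ is infinite, then $\mathbb Zf\subseteq m'\Sigma+\Gamma'$ for some $m'$.} For each $k$ let $C_k$ be the set of $c\in(k-1)F$ for which there is an integer $n$ with $nf\in\Sigma+c+\Gamma'$, and fix such an integer $n_c$. If $n\in T_k$, then $nf\in\Sigma+c+\Gamma'$ for some $c\in C_k$, and $(n-n_c)f\in\Sigma-\Sigma+\Gamma'=2\Sigma+\Gamma'$. Thus
\begin{equation}\label{eq:Tk}
T_k\subseteq\bigcup_{c\in C_k}(n_c+T_2),\qquad C_k\text{ finite}.
\end{equation}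
So $T_2$ is infinite, and being symmetric it contains some $\nu>|n_c|$ for all $c\in C_4$. If $n\in T_2$, then $n+\nu\in T_4$, so by \eqref{eq:Tk} $n+(\nu-n_c)\in T_2$ for some $c\in C_4$, where $0<\nu-n_c<2\nu$. Starting from $0$, we obtain an infinite increasing sequence in $T_2$ with gaps less than $2\nu$. With symmetry, every integer is $n+i$ with $n\in T_2$ and $|i|<2\nu$. The finitely many elements $if$ lie in some $k_0\Sigma$, so $\mathbb Zf\subseteq(k_0+2)\Sigma+\Gamma'$. This proves the claim.

Put $\Gamma_0=0$. Suppose $\Gamma_i$ is freely generated by $f_1,\dots,f_i\in F$ and meets every $k\Sigma$ in a finite set. If there is $f\in F$ with $T_k(f,\Gamma_i)$ finite for all $k$, let $f_{i+1}=f$ and $\Gamma_{i+1}=\Gamma_i+\mathbb Zf$. We have $nf\notin\Gamma_i$ for $n\ne0$, since otherwise $n\mathbb Z\subseteq T_1$; so $f_1,\dots,f_{i+1}$ generate $\Gamma_{i+1}$ freely. If $g+nf\in k\Sigma$ with $g\in\Gamma_i$, then $n\in T_k$, which leaves finitely many $n$; for each of them $g\in k\Sigma-nf\subseteq k'\Sigma$ for some $k'$, which leaves finitely many $g$. So $\Gamma_{i+1}\cap k\Sigma$ is finite. An element $f\in\Gamma_i$ has $T_1=\mathbb Z$, so no element of $F$ is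 chosen twice, and the process stops at some $\Gamma=\Gamma_\mu$. By the claim, $\mathbb Zf\subseteq m_f\Sigma+\Gamma$ for every $f\in F$, and $V=\Sigma+\langle F\rangle\subseteq m\Sigma+\Gamma$ with $m=1+\sum_{f\in F}m_f$.
\end{proof}

\section{The short group, the extension and the lattice}\label{sec:construction}

By \eqref{eq:pres} the natural candidate for the short group is $G/\Phi(H)$. It need not be definable: in Example~\ref{ex:A} it is $B/\langle b\rangle$. We divide instead a subgroup $W\supseteq S$ by $\Phi(N)$ for a smaller group $N\le H$ with three properties: $\Phi$ is injective on $N$, so that a cocycle can be lifted to $M^r$; $\Phi(N)$ meets each $kS$ in a definable set, so that the quotient is definable; and a single $mS$ maps onto the quotient, so that it is short. The group $N$ must take care of the short overlaps between $S$ and the long directions, and of the long errors that escape; so it will be $\mathrm{Sh}^r+\Gamma$.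

\subsection*{The group $K$}
The sets $kS$ are short and symmetric. Put
\[W=\langle S\rangle+\Phi(\mathrm{Sh}^r)\le G,\qquad V=W/\Phi(\mathrm{Sh}^r),\]
and let $\Sigma\subseteq V$ be the image of $S$; it is symmetric, contains $0$ and generates $V$. The set $\Phi^{-1}(3S)\cap n_0P$ is short by Corollary~\ref{cor:Phi}(b), so by Lemma~\ref{lem:shortsets}(b) it has a finite subset $F$ with $\Phi^{-1}(3S)\cap n_0P\subseteq F+\mathrm{Sh}^r$. For $h\in H$ with $\Phi(h)\in W$ let $\bar h\in V$ be the class of $\Phi(h)$, and let $\bar F=\{\bar f:f\in F\}$. Given $s,s'\in S$, write $s+s'=s''+\Phi(p)$ with $s''\in S$ and $p\in n_0P$. Then $\Phi(p)=s+s'-s''\in3S$, so $p\in f+\mathrm{Sh}^r$ for some $f\in F$, and $\bar p=\bar f$. Hence $\Sigma+\Sigma\subseteq\Sigma+\bar F$.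

Lemma~\ref{lem:comb} gives $f_1,\dots,f_\mu\in F$ and $m\ge1$ such that $\bar f_1,\dots,\bar f_\mu$ freely generate a group $\bar\Gamma$ with $\bar\Gamma\cap k\Sigma$ finite for all $k$ and $V=m\Sigma+\bar\Gamma$. Let $\Gamma=\langle f_1,\dots,f_\mu\rangle\le H$. The map $g\mapsto\bar g$ is an isomorphism $\Gamma\to\bar\Gamma$, because $\sum_in_i\bar f_i=0$ forces all $n_i=0$. Put
\[N=\mathrm{Sh}^r+\Gamma\le H,\qquad N_k=\{h\in N:\Phi(h)\in kS\}.\]

\begin{lemma}\label{lem:N}
\begin{enumerate}
\item[(a)] $\Phi(N)\subseteq W$ and $W=mS+\Phi(N)$.
\item[(b)] $\Phi$ is injective on $N$.
\item[(c)] For each $k$, the sets $N_k\subseteq H$ and $kS\cap\Phi(N)=\Phi(N_k)$ are definable.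
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\Phi(F)\subseteq3S\subseteq W$, and the equality is $V=m\Sigma+\bar\Gamma$ read in $W$.
(b) If $\Phi(z+g)=0$ with $z\in\mathrm{Sh}^r$ and $g\in\Gamma$, then $\bar g=0$, so $g=0$; then $\Phi(z)=0$ and $z=0$ by Corollary~\ref{cor:Phi}(a).
(c) If $z+g\in N_k$ with $z\in\mathrm{Sh}^r$ and $g\in\Gamma$, then $\bar g\in\bar\Gamma\cap k\Sigma$, so $g$ lies in the finite set $\Gamma_k=\{g\in\Gamma:\bar g\in k\Sigma\}$. Choose $n$ with $\Gamma_k+\mathrm{Sh}^r\subseteq\Gamma_k+P\subseteq nP$. Then $N_k$ is the intersection of the short set $\Phi^{-1}(kS)\cap nP$ with the finitely many cosets $g+\mathrm{Sh}^r$, $g\in\Gamma_k$. It is definable by Lemma~\ref{lem:shortsets}(b), and $\Phi$ is definable on it.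
\end{proof}

On $mS$ the equivalence relation $x-y\in\Phi(N)$ is definable, since it means $x-y\in2mS\cap\Phi(N)$. Let $K\subseteq mS$ be a definable set of representatives with $0\in K$. By Lemma~\ref{lem:N}(a), $K$ is in bijection with $W/\Phi(N)$. The transported group law $*$ satisfies
\[x*y=z\iff x+y-z\in3mS\cap\Phi(N)\qquad(x,y,z\in K),\]
where $+$ and $-$ are computed in $G$. So $\langle K,*\rangle$ is a definable abelian group with neutral element $0$, whose universe is a short set.

\subsection*{The extension $G_0$}
For $x,y\in K$ let $c(x,y)$ be the unique element of $N$ with
\[\Phi(c(x,y))=x+y-(x*y).\]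
It lies in $N_{3m}$, so $c:K\times K\to H$ is definable, with values in $n_2P$ for some $n_2$. Since $\Phi$ is injective on the group $N$, an identity between elements of $N$ can be checked after applying $\Phi$. This gives $c(x,y)=c(y,x)$, $c(x,0)=0$, and the cocycle identity $c(x,y)+c(x*y,z)=c(y,z)+c(x,y*z)$, both sides of which have image $x+y+z-(x*y*z)$. Therefore
\[G_0=M^r\times K,\qquad(u,x)+(v,y)=(u+v+c(x,y),\ x*y)\]
is a definable abelian group: associativity is the cocycle identity, $(0,0)$ is neutral, and the inverse of $(u,x)$ is $(-u-c(x,x'),x')$ with $x'$ the inverse of $x$ in $K$. The maps $u\mapsto(u,0)$ and $\pi(u,x)=x$ form a definable extension $0\to M^r\to G_0\to K\to0$. Since $c$ takes values in $H$, the set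
\[U=H\times K=\bigcup_n(nP\times K)\]
is a $\bigvee$-definable subgroup of $G_0$, and by (O8) every definable subset of $U$ lies in some $nP\times K$. Put
\[\Psi:U\to G,\qquad\Psi(h,x)=\Phi(h)+x,\qquad L=\ker\Psi.\]

\begin{lemma}\label{lem:Psi}
\begin{enumerate}
\item[(a)] $\Psi$ is a homomorphism, definable on every definable subset of $U$.
\item[(b)] There is $n_1\ge1$ such that $X=n_1P\times K$ satisfies $\Psi(X)=G$; thus $U=X+L$. Moreover $X$ generates $U$.
\item[(c)] $L$ meets every definable subset of $U$ in a finite set.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $\Psi((u,x)+(v,y))=\Phi(u)+\Phi(v)+\Phi(c(x,y))+(x*y)=\Phi(u)+x+\Phi(v)+y$. Definability holds on each $nP\times K$.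

(b) Choose $n'$ with $N_{m+1}\subseteq n'P$ and let $n_1=n_0+n'$. An element of $G$ has the form $s+\Phi(p)$ with $s\in S$, $p\in n_0P$. As $s\in W$, we have $s=x+\Phi(h)$ with $x\in K$ and $h\in N$. Then $\Phi(h)=s-x\in(m+1)S$, so $h\in n'P$, and $s+\Phi(p)=\Psi(p+h,x)$ with $p+h\in n_1P$. For the last assertion, $c(0,x)=0$ gives $(h,x)=(h,0)+(0,x)$, and $(h,0)=n(h/n,0)$ with $h/n\in P$ for large $n$.

(c) Let $(h,x)\in L\cap(nP\times K)$. Then $\Phi(h)=-x\in mS$, so $h$ lies in the short set $\Phi^{-1}(mS)\cap nP$, which meets finitely many cosets of $\mathrm{Sh}^r$. It suffices to show that each coset contributes at most one element. Let $(h',x')\in L$ with $h-h'\in\mathrm{Sh}^r\subseteq N$. Then $x'-x=\Phi(h-h')\in\Phi(N)$, so $x=x'$ because $K$ is a set of representatives; then $\Phi(h-h')=0$ and $h=h'$ by Lemma~\ref{lem:N}(b).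
\end{proof}

The remaining properties of $U$ and $L$ follow from a general lemma.

\begin{lemma}\label{lem:lattice}
Let $G'$ be a definable abelian group and $L'\le U'\le G'$ subgroups such that $L'$ meets every definable subset of $U'$ in a finite set.
\begin{enumerate}
\item[(a)] If $U'$ contains a definable set of dimension $\dim G'$, then $U'$ is open and $L'$ is discrete.
\item[(b)] If $U'$ is generated by a definable set $X'\ni0$ with $U'=X'+L'$, then $L'$ is finitely generated.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (O7), $U'$ contains a nonempty definable open set $O'$, so $U'=U'+O'$ is open. The set $O'-O'$ is a definable open neighborhood of $0$ contained in $U'$, so it meets $L'$ in a finite set. As $G'$ is Hausdorff, $0$ is isolated in $L'$, and by translation so is every point.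

(b) Let $L_0$ be generated by the finite set $L'\cap Y$, where $Y=X'+X'-X'-X'$. For $x,y\in X'$ choose $z,z'\in X'$ with $x+y-z\in L'$ and $-x-z'\in L'$. Both elements lie in $Y$, because $0\in X'$; so $x+y$ and $-x$ lie in $X'+L_0$. Hence $X'+L_0$ is a subgroup containing $X'$, and $X'+L_0=U'$. If $l\in L'$, write $l=x+l_0$ with $x\in X'$ and $l_0\in L_0$; then $x\in L'\cap X'\subseteq L'\cap Y\subseteq L_0$. So $L'=L_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The set $P\times K\subseteq U$ has dimension $r+\dim K=\dim G_0$. By Lemmas~\ref{lem:Psi} and~\ref{lem:lattice}, $U$ is an open $\bigvee$-definable subgroup of $G_0$, $L$ is a finitely generated lattice in $U$, and $U/L$ is a definable quotient, identified with $G$ by $\Psi$. It remains to put $A$ and $B$ in the required form.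

Let $\mathrm{Sh}\ne0$. The short set $K$ has a definable injection into $[0,d']^{n'}\subseteq D^{n'}$, where $0<d'\in\mathrm{Sh}$ and $D=(-d',2d')$ is a short interval. Transport the group $K$ to a definable group $B\subseteq D^{n'}$, and let $A=\langle M^r,+\rangle$, which is semi-linear. This gives (a).

Let $\mathrm{Sh}=0$; then $K$ is finite. If there is an interval $D$ that is short in the wider sense of the Introduction, transport $K$ to a finite subset $B$ of $D$; again (a) holds with $A=\langle M^r,+\rangle$. Suppose that there is no such interval. (This hypothesis of (b) implies $\mathrm{Sh}=0$, so all cases are covered.) A divisible subgroup of an abelian group is a direct summand, so $\pi$ has a homomorphic section $\sigma:K\to G_0$, which is definable because $K$ is finite. The map $(u,x)\mapsto(u,0)+\sigma(x)$ is a definable isomorphism, hence a homeomorphism, from the direct product $A=\langle M^r,+\rangle\times K$ onto $G_0$. The group $A$ is semi-linear, since a group law on a finite set of tuples is definable with parameters in any reduct. Transport $U$ and $L$ to $A$, and take $G_0=A$ and $B$ trivial.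
\end{proof}

\begin{remark}
Semi-boundedness entered through Section~\ref{sec:short}: fields live on bounded intervals, and $\mathrm{Sh}\ne M$, without which Lemma~\ref{lem:spill}(a) and (c) fail. Saturation was used for $\mathrm{Sh}\neq M$ and to place definable subsets of $H$ and $U$ inside some $nP$ and $nP\times K$. Commutativity of $G$ was used from Lemma~\ref{lem:regular}(b) on, in particular to make $\Phi$ a homomorphism. That the $e_j$ are long gave $\mathrm{Sh}^r\subseteq P$, so that $\mathrm{Sh}^r$ is a subgroup of $H$ on which $\Phi$ is injective.
\end{remark}

\section{Invariants of $G$ and a criterion for definable quotients}\label{sec:sharp}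

The data in the Conjecture are not unique: if $0<d\in\mathrm{Sh}$, the circle $[0,d)$ can be presented with $A=0$, $B=[0,d)$, $L=0$, or with $A=M$, $B$ trivial, $U=H_d$, $L=\mathbb Zd$. The construction above uses long directions only, and this makes its numerical data canonical. A \emph{long local embedding of rank $\rho$} into $G$ is a map $\Theta(u)=\sum_{i\le\rho}\theta_i(u_i)$ on $\prod_{i\le\rho}(-e_i',e_i')$, where the $\theta_i:(-e_i',e_i')\to G$ are long local homomorphisms, that is injective near $0$.

\begin{theorem}\label{thm:sharp}
Let $G$ be a definable abelian group. Then there are $r\ge k\ge0$, elements $e_1,\dots,e_l\in M_{>0}\setminus\mathrm{Sh}$ with $l=r-k$, a definable abelian group $B$ whose universe is a short set (finite if $\mathrm{Sh}=0$), a definable extension $0\to M^r\to G_0\to B\to0$ with $G_0$ abelian, and an open $\bigvee$-definable subgroup $U\le G_0$ mapping onto $B$ with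
\[U\cap M^r=H_{e_1}\times\dots\times H_{e_l}\times M^k,\]
such that $G$ is definably isomorphic to a definable quotient $U/L$, where:
\begin{enumerate}
\item[(1)] $L$ is discrete and $L\cong\mathbb Z^l$;
\item[(2)] $\dim G=r+\dim B$;
\item[(3)] $r$ is the maximal rank of a long local embedding into $G$; $k$ is the largest $k'$ such that $\langle M^{k'},+\rangle$ embeds definably in $G$; and $G$ has a definable subgroup $T\cong M^k$ that contains the image of every definable homomorphism $M^{k'}\to G$, with $G/T$ definably isomorphic to a bounded group. In particular $r$, $k$ and the rank of $L$ depend only on $G$.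
\end{enumerate}
\end{theorem}

\begin{proof}
We use the construction of Sections~\ref{sec:decomp} and~\ref{sec:construction}, with the $e_j$ ordered so that $e_1,\dots,e_l\in M$ and $e_{l+1}=\dots=e_r=\infty$, and we put $k=r-l$. Then $H=H_{e_1}\times\dots\times H_{e_l}\times M^k$.

\emph{The rank of $L$.} We map $U$ to $\mathbb R^l$ so that $L$ becomes an ordinary cocompact lattice. For $e\in M_{>0}$ and $h\in H_e$ let $\mathrm{st}_e(h)=\sup\{q\in\mathbb Q:qe\le h\}\in\mathbb R$. For rationals $q<\mathrm{st}_e(h)<q'$ we have $qe\le h<q'e$. Adding two such inequalities shows that $\mathrm{st}_e$ is additive. Also $|h|<ne$ implies $|\mathrm{st}_e(h)|\le n$, and $|\mathrm{st}_e(h)|<n$ implies $|h|<ne$. Define $p:U\to\mathbb R^l$ by $p(h,x)=(\mathrm{st}_{e_j}(h_j))_{j\le l}$. Because of the cocycle, $p$ is additive only up to a bounded error: as $c$ takes values in $n_2P$, in the sup norm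
\[|p(u+v)-p(u)-p(v)|\le n_2\qquad(u,v\in U).\]
Averaging removes the error. By induction $|p(au)-ap(u)|\le(a-1)n_2$ for integers $a\ge1$. Applying this to $bu$ gives
\[\Bigl|\frac{p(abu)}{ab}-\frac{p(bu)}{b}\Bigr|\le\frac{n_2}{b},\qquad\text{so}\qquad\Bigl|\frac{p(au)}{a}-\frac{p(bu)}{b}\Bigr|\le\frac{n_2}{a}+\frac{n_2}{b}.\]
Hence $\chi(u)=\lim_ap(au)/a$ exists, and $|\chi(u)-p(u)|\le n_2$ by the first inequality with $b=1$. Since $U$ is abelian, $|p(a(u+v))-p(au)-p(av)|\le n_2$, so $\chi:U\to\mathbb R^l$ is a homomorphism. On $H=H\times\{0\}$ the map $p$ is additive, so $\chi=p$ there.

If $v\in L$ and $|\chi(v)|\le n$, then $|p(v)|<n+n_2+1$, so $v$ lies in the finite set $L\cap((n+n_2+1)P\times K)$. Two consequences follow. First, the kernel of $\chi$ on $L$ is finite; as $\mathbb R^l$ is torsion free, it is the torsion subgroup $\mathrm{Tor}$ of $L$. Second, $\chi(L)$ is a discrete subgroup of $\mathbb R^l$, hence freely generated by $\mathbb R$-linearly independent vectors. Now $U=X+L$, the set $\chi(X)$ is bounded by $n_1+n_2$, and $\chi(H)\supseteq\mathbb Q^l$ because $\mathrm{st}_e(qe)=q$. So every point of $\mathbb Q^l$ is within distance $n_1+n_2$ of $\chi(L)$, and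 $\chi(L)$ is not contained in a proper subspace. Therefore $L/\mathrm{Tor}\cong\chi(L)\cong\mathbb Z^l$.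

\emph{Removing torsion; (1).} The finite subgroup $\mathrm{Tor}\le L$ meets the torsion-free group $M^r$ trivially. Let $\varpi:G_0\to G_0'=G_0/\mathrm{Tor}$ be the quotient map, $U'=\varpi(U)$, $L'=\varpi(L)\cong\mathbb Z^l$, and $B=K/\pi(\mathrm{Tor})$, a definable image of $K$ and so short. The kernel of the induced map $G_0'\to B$ is $(M^r+\mathrm{Tor})/\mathrm{Tor}$, the isomorphic image of $M^r$ under $\varpi$; so $0\to M^r\to G_0'\to B\to0$ is a definable extension. The group $U'=\bigcup_n\varpi(nP\times K)$ is $\bigvee$-definable and maps onto $B$. Since $\mathrm{Tor}\subseteq U$, we have $U\cap(M^r+\mathrm{Tor})=H+\mathrm{Tor}$, so $U'\cap\varpi(M^r)=\varpi(H)$. If $Y\subseteq U'$ is definable, then $\varpi^{-1}(Y)$ is a definable subset of $U$. So $L'\cap Y$ is finite, and the surjection $U'\to G$ induced by $\Psi$, whose kernel is $L'$, is definable on $Y$. As $\varpi$ has finite fibers, $\dim\varpi(P\times K)=\dim G_0=\dim G_0'$, and Lemma~\ref{lem:lattice}(a) shows that $U'$ is open and $L'$ discrete. The groups $G_0',U',L'$ are the $G_0,U,L$ of the theorem.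

\emph{(2)} The map $\Psi$ sends $X=n_1P\times K$ onto $G$, and each fiber lies in a translate of the finite set $L\cap(X-X)$. So $\dim G=r+\dim K$, and $\dim K=\dim B$ because $K\to B$ has finite fibers.

\emph{(3), the number $r$.} By Lemma~\ref{lem:locinj}, the restriction of $\Phi$ to $P$ is a long local embedding of rank $r$. Let $\Theta=\sum_i\theta_i$ be one of rank $\rho$, and fix $i$. By \eqref{eq:pres} and definable choice, $\theta_i(t)=s(t)+\Phi(y(t))$ for $t\in(0,e_i')$, with definable $s(t)\in S$ and $y(t)\in n_0P$. The map $s$ is constant on some interval $J\subseteq(0,e_i')$: if $\mathrm{Sh}\ne0$, inject $S$ into a short box and apply Lemma~\ref{lem:orth} to the singletons $\{s(t)\}$ on the long interval $(0,e_i')$; if $\mathrm{Sh}=0$, $S$ is finite and one of the fibers of $s$ contains an interval. Fix $t\in J$ and put $x_i(u)=y(t+u)-y(t)\in H$ for $|u|$ small. Then $\theta_i(u)=\theta_i(t+u)-\theta_i(t)=\Phi(x_i(u))$. Hence on an open box around $0$ in $M^\rho$ we have $\Theta=\Phi\circ\Xi$, where $\Xi(u)=\sum_ix_i(u_i)$ is a definable map to $M^r$. On a smaller box $\Theta$ is injective, so $\Xi$ is injective, and $\rho\le r$ by (O5).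

\emph{(3), the number $k$.} The subgroup $\{0\}^l\times M^k$ lies in $P$. So $\Phi$ is definable on it, and its kernel there is finite by Corollary~\ref{cor:Phi}(a), hence trivial. Thus $T=\Phi(\{0\}^l\times M^k)$ is a definable subgroup of $G$, definably isomorphic to $M^k$. By \eqref{eq:pres}, $(s,y)\mapsto s+\Phi(y,0)+T$ maps $S\times\prod_{j\le l}(-n_0e_j,n_0e_j)$ onto $G/T$. This domain is bounded by Lemma~\ref{lem:shortsets}(b). A definable section identifies $G/T$ with a definable subset of it, so $G/T$ is definably isomorphic to a bounded group. A definable homomorphism $\theta$ from $M$ to a bounded group is trivial: by Lemma~\ref{lem:evconst} it is constant on some $(a,\infty)$, so $\theta(u)=\theta(t+u)-\theta(t)=0$ for $u>0$ and $t>a$, and then $\theta=0$. Applying this to the coordinate axes, every definable homomorphism $M^{k'}\to G$ becomes trivial in $G/T$, so its image lies in $T$. If it is injective, then $k'\le\dim T=k$.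

The descriptions of $r$ and $k$ refer only to $G$, and the rank of $L$ is $l=r-k$.
\end{proof}

Finally, parts (b) and (c) of Lemma~\ref{lem:Psi} are not special to our construction: they characterize definable quotients.

\begin{proposition}\label{prop:criterion}
Let $U$ be an abelian $\bigvee$-definable open subgroup of a definable group and let $L\le U$ be discrete. Then $U/L$ is definable if and only if
\begin{enumerate}
\item[(i)] $L\cap Y$ is finite for every definable $Y\subseteq U$, and
\item[(ii)] $U=X+L$ for some definable $X\subseteq U$.
\end{enumerate}
\end{proposition}

\begin{proof}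
Suppose $\Psi:U\to C$ is a surjective homomorphism onto a definable group, with kernel $L$, definable on definable subsets of $U$. For definable $Y\subseteq U$ the set $L\cap Y=\{y\in Y:\Psi(y)=0\}$ is definable and discrete, hence finite by (O7). Write $U$ as the union of a small family of definable sets $Y_i$. The definable sets $\Psi(Y_i)$ cover $C$, so by (O8) finitely many do, and the union $X$ of the corresponding $Y_i$ satisfies $\Psi(X)=C$, that is, $U=X+L$.

Conversely, assume (i) and (ii). The sets $X-X$, $X+X-X$ and $Y-X$, for definable $Y\subseteq U$, are definable subsets of $U$, so they meet $L$ in finite sets. On $X$ the relation $x-y\in L$ means $x-y\in L\cap(X-X)$, so it is definable. Let $C\subseteq X$ be a definable set of representatives; by (ii) it is in bijection with $U/L$. The transported group law has graph $\{(x,y,z)\in C^3:x+y-z\in L\cap(X+X-X)\}$, which is definable. The restriction of the quotient map $U\to C$ to a definable $Y\subseteq U$ has graph $\{(y,x)\in Y\times C:y-x\in L\cap(Y-X)\}$, which is definable.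
\end{proof}

\begin{thebibliography}{9}

\bibitem{LP}
Loveys and Peterzil, \emph{Linear o-minimal structures}, Israel J. Math. 81 (1993).

\bibitem{PS}
Peterzil and Starchenko, \emph{A trichotomy theorem for o-minimal structures}, Proc. LMS 77 (1998).

\bibitem{RSB}
\emph{Returning to semi-bounded sets}, \texttt{http://math.haifa.ac.il/kobi/Semibounded.pdf}.

\end{thebibliography}
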